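\title{The rectilinear Steiner ratio exceeds $2-1/d$ in every dimension $d\ge 3$}

\begin{abstract}
Let $\rho_d$ be the supremum, over finite point sets in $\mathbb{R}^d$ with the $L_1$ metric, of the ratio between the length of a minimum spanning tree and the length of a Steiner minimal tree. The $2d$ points $\pm e_i$ give $\rho_d\ge 2-1/d$, and Hwang's theorem says that this is the exact value for $d=2$. We show that the three-dimensional analog $\rho_3=5/3$ is false: an explicit set of $27$ lattice points has ratio at least $52/31$, and a periodic construction gives $\rho_3\ge 22/13$. We also show $\rho_d\ge 2-\frac{2}{3(d-1)}$ for $d\ge4$, so that $\rho_d=2-1/d$ holds only for $d\in\{1,2\}$. All examples are sets of lattice points at mutual distance at least $4$ that hang by teeth of length $1$ and $2$ from a short skeleton.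
\end{abstract}

\section{Introduction}\label{sec:intro}

For $p\in\mathbb{R}^d$ let $|p|=|p_1|+\dots+|p_d|$; the \emph{rectilinear} distance of $p$ and $q$ is $|p-q|$, and it is the only distance used in this paper. For a finite set $S\subset\mathbb{R}^d$, let $\mathrm{mst}(S)$ be the least total length of a spanning tree with vertex set $S$, where the edge $pq$ has length $|p-q|$. For a finite set $P$ of at least two points, called \emph{terminals}, let
\[
\mathrm{smt}(P)=\inf\{\mathrm{mst}(S): S \text{ finite},\ P\subseteq S\subset\mathbb{R}^d\}.
\]
The points of $S\setminus P$ are \emph{Steiner points}: extra junctions that a tree connecting $P$ is allowed to use. In dimension three the infimum is attained, because by the generalization of Hanan's theorem there is an optimal tree whose Steiner points lie among the intersections of the axis-orthogonal planes through the terminals; we shall not need this. The \emph{rectilinear Steiner ratio}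
\[
\rho_d=\sup_{P}\frac{\mathrm{mst}(P)}{\mathrm{smt}(P)},
\]
taken over all finite $P\subset\mathbb{R}^d$ with $|P|\ge2$, measures how much length can be lost by forbidding Steiner points.

Always $1\le\rho_d\le2$. For the upper bound, take a minimum spanning tree of a finite set $S\supseteq P$ and double its edges. The resulting multigraph is connected with all degrees even, so it has a closed walk through every edge, of length $2\,\mathrm{mst}(S)$. Joining the terminals in the order of their first visit gives a spanning path of $P$, and by the triangle inequality it is no longer than the walk. On the line, $\mathrm{mst}(S)=\max S-\min S$: joining consecutive points achieves this, and every spanning tree contains a path from $\min S$ to $\max S$. Extra points therefore never help, and $\rho_1=1$.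

The simplest way to gain from a Steiner point is a star. Put the Steiner point at the origin and $N$ terminals at distance $1$ from it, so that $\mathrm{smt}\le N$. The terminals are at distance at most $2$ from each other, and if all distances equal $2$ then $\mathrm{mst}=2(N-1)$ and the ratio is at least $2-2/N$. How large can $N$ be? Comparing coordinates one at a time gives, for all $u,v\in\mathbb{R}^d$,
\begin{equation}\label{eq:sign}
|u-v|=|u|+|v|-2\sum_{i\,:\,u_iv_i>0}\min(|u_i|,|v_i|).
\end{equation}
Say that $u$ \emph{uses} the signed direction $+e_i$ if $u_i>0$ and $-e_i$ if $u_i<0$, and call $u,v$ \emph{sign-disjoint} if no signed direction is used by both. By \eqref{eq:sign}, $|u-v|=|u|+|v|$ exactly when $u$ and $v$ are sign-disjoint. There are $2d$ signed directions and each terminal uses at least one, so $N\le 2d$, with equality for the points $\pm e_1,\dots,\pm e_d$. Hence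
\begin{equation}\label{eq:star}
\rho_d\ \ge\ \frac{2(2d-1)}{2d}=2-\frac1d .
\end{equation}
Equality holds for $d=1$, and for $d=2$ by Hwang's theorem, which states that $\rho_2\le\frac32$. For $d=3$ the six points are the centers of the faces of a cube and the bound is $\frac53$. One is led to guess that the star is extremal again, and this is the question we take from \cite{handbook}: \emph{is $\mathrm{mst}(P)\le\frac53\,\mathrm{smt}(P)$ for every finite $P\subset\mathbb{R}^3$ with $|P|\ge2$, that is, is $\rho_3=\frac53$?} The answer is no.

\begin{theorem}\label{thm:27}
There is a set $P\subset\mathbb{Z}^3$ of $27$ points with $\mathrm{mst}(P)\ge104$ and $\mathrm{smt}(P)\le62$. Hence $\rho_3\ge\frac{52}{31}>\frac53$.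
\end{theorem}

\begin{theorem}\label{thm:periodic}
$\rho_3\ge\frac{22}{13}=1.6923\ldots$
\end{theorem}

Thus $\frac{22}{13}\le\rho_3\le2$. We do not determine $\rho_3$, and we do not claim that $\frac{22}{13}$ is sharp.

\begin{theorem}\label{thm:highd}
For $d\ge4$, $\ \rho_d\ge2-\dfrac{2}{3(d-1)}>2-\dfrac1d$.
\end{theorem}

\begin{corollary}\label{cor:class}
$\rho_d=2-\frac1d$ if and only if $d\in\{1,2\}$.
\end{corollary}

\begin{proof}
We saw that $\rho_1=1$. For $d=2$ combine Hwang's theorem with \eqref{eq:star}. For $d=3$ use Theorem~\ref{thm:27}, and for $d\ge4$ use Theorem~\ref{thm:highd}.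
\end{proof}

The star is limited by the $2d$ directions available at one point. The examples below replace the center by an extended skeleton. The skeleton costs length, but it offers fresh directions all along, and some terminals can hang from it at half the usual distance. Section~\ref{sec:tools} reduces this trade to one integer, the surplus. A straight skeleton has positive surplus for $d\ge4$ (Section~\ref{sec:comb}) and, in the pattern we use, surplus exactly zero for $d=3$ (Section~\ref{sec:tie}). A side branch breaks the tie: branches at regular intervals give Theorem~\ref{thm:periodic} (Section~\ref{sec:branch}), and a single branch gives Theorem~\ref{thm:27} (Section~\ref{sec:27}).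

\section{Separated sets and toothed trees}\label{sec:tools}

A lower bound for $\rho_d$ needs a lower bound for $\mathrm{mst}(P)$ and an upper bound for $\mathrm{smt}(P)$. The first will come from a minimum distance between terminals and the second from an explicit tree; no Steiner tree has to be proved optimal. We double the scale of the star, so that its arms have length $2$, its terminals are $4$ apart, and arms of half the length still end in lattice points.

A set is \emph{$4$-separated} if any two distinct points of it are at distance at least $4$. A \emph{skeleton} is a connected union of finitely many axis-parallel segments with endpoints in $\mathbb{Z}^d$, or a single lattice point. A \emph{tooth} is a pair of lattice points, a \emph{foot} $f$ on the skeleton and a \emph{tip} $p$, with $|p-f|\in\{1,2\}$. The tip of a tooth of length $1$ is a \emph{link}, and the tip of a tooth of length $2$ is a \emph{leaf}. A tooth of length $2$ is \emph{straight} if $p-f=\pm2e_i$ and \emph{bent} if $p-f=\pm e_i\pm e_j$ with $i\ne j$.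

\begin{lemma}\label{lem:count}
Let a skeleton of length $s$ in $\mathbb{R}^d$ carry $a$ teeth of length $1$ and $b$ teeth of length $2$ whose tips are distinct and form a $4$-separated set $P$ of $N=a+b\ge2$ points. Put $\delta=s-a$. Then
\[
\mathrm{mst}(P)\ge4(N-1),\qquad \mathrm{smt}(P)\le 2N+\delta,
\]
and $\dfrac{4(N-1)}{2N+\delta}-\Bigl(2-\dfrac1d\Bigr)$ has the same sign as the integer
\[
2N-(2d-1)\,\delta-4d .
\]
\end{lemma}

\begin{proof}
A spanning tree of $P$ has $N-1$ edges, each of length at least $4$. Let $S$ consist of $P$ and the lattice points of the skeleton. The $s$ unit segments of the skeleton and the teeth are the edges of a connected graph on $S$ of total length $s+a+2b=2N+\delta$, and this graph contains a spanning tree of $S$. Finally, $4d(N-1)-(2d-1)(2N+\delta)=2N-(2d-1)\delta-4d$.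
\end{proof}

We call $\delta$ the \emph{deficit} and $2N-(2d-1)\delta-4d$ the \emph{surplus}. Every terminal is charged length $2$; a unit of skeleton is an extra cost of $1$, and a link refunds $1$. The star has $N=2d$, $\delta=0$ and surplus $0$. To beat it, each unit of deficit must buy more than $d-\frac12$ terminals.

The distance of two tips is at most the length of the path between them through the tree. So the feet of two links are at least $2$ apart along the skeleton, and a link and a leaf cannot share a foot. On a straight skeleton along the $x$-axis this suggests the densest pattern of refunds: one link at every odd $x$, and leaves at even $x$. In this pattern all tips have even coordinate sum, and parity makes separation a local condition. Write a point of $\mathbb{Z}^d$ as $(t;q)$, where $t$ is the $x$-coordinate and $q\in\mathbb{Z}^{d-1}$ is the \emph{transverse part}. For $P\subset\mathbb{Z}^d$ and $k\in\mathbb{Z}$ the \emph{layer} $\Lambda_k$ is $\{q:(k;q)\in P\}$.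

\begin{lemma}[Layer test]\label{lem:layer}
Let $P\subset\mathbb{Z}^d$ be a set all of whose points have even coordinate sum. Then $P$ is $4$-separated provided that, for all $k$,
\begin{itemize}
\item[(a)] distinct elements of $\Lambda_k$ are at distance at least $4$;
\item[(b)] every element of $\Lambda_k$ is at distance at least $3$ from every element of $\Lambda_{k+1}$;
\item[(c)] $\Lambda_k\cap\Lambda_{k+2}=\emptyset$.
\end{itemize}
Moreover, two points of $P$ whose $x$-coordinates differ by at least $3$, or differ by $2$ while the transverse parts are distinct, are at distance at least $4$ in any case.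
\end{lemma}

\begin{proof}
Since $|m|\equiv m \pmod 2$ for integers $m$, the distance of two points of $P$ is congruent modulo $2$ to the difference of their coordinate sums, so it is even. Let $\Delta$ be the absolute difference of the $x$-coordinates of two distinct points. If $\Delta\ge3$, or if $\Delta=2$ and the transverse parts differ, the distance exceeds $2$ and hence is at least $4$. This proves the last sentence, and by (c) it covers all pairs with $\Delta\ge2$. For $\Delta=0$ use (a), and for $\Delta=1$ use (b).
\end{proof}

Parity is needed: the points $(0;q)$ and $(3;q)$ satisfy (a)--(c) and are $3$ apart.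

For teeth perpendicular to a skeleton along the $x$-axis, the transverse part of a link has norm $1$ and that of a leaf has norm $2$. For integer vectors every term of the sum in \eqref{eq:sign} is at least $1$, so the layer test becomes a rule about directions: two leaves in one layer satisfy (a) exactly when they are sign-disjoint, and a leaf and a link in adjacent layers satisfy (b) exactly when they are sign-disjoint.

\section{Straight combs in dimension $d\ge4$}\label{sec:comb}

A \emph{comb} has a segment of the $x$-axis as its skeleton, called the \emph{spine}. Consider $d=4$, with transverse unit vectors $y,z_1,z_2$. Consecutive links lie two layers apart, so by (c) their transverse parts differ; let them alternate between $y$ and $-y$. A leaf sits between a link $y$ and a link $-y$ and must avoid both directions, which leaves $\pm z_1,\pm z_2$. In layer $0$ we use all four straight teeth $\pm2z_1,\pm2z_2$. Condition (c) forbids repeating any of them in layer $2$, but the bent teeth $z_1-z_2$ and $z_2-z_1$ are different vectors and are sign-disjoint from each other. Layer $4$ can repeat layer $0$. One period, of spine length $4$, carries $4+2$ leaves and $2$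 links and has deficit $4-2=2$. It changes the surplus by $2\cdot8-7\cdot2=2>0$, so long combs beat the star: the ratio tends to $\frac{4\cdot8}{2\cdot8+2}=\frac{16}{9}>\frac74$. The general case only needs more bent teeth.

\begin{proof}[Proof of Theorem~\ref{thm:highd}]
Let $y,z_1,\dots,z_{d-2}$ be the transverse coordinate unit vectors, with the indices of $z$ read modulo $d-2\ge2$. Fix $m\ge1$. For $0\le k<2m$ take
\begin{itemize}
\item if $k$ is even, the $2(d-2)$ leaves $(2k;\pm2z_i)$;
\item if $k$ is odd, the $d-2$ leaves $(2k;z_i-z_{i+1})$, $1\le i\le d-2$;
\item for every $k$, the link $(2k+1;(-1)^ky)$.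
\end{itemize}
Because $d-2\ge2$ we have $z_i\neq z_{i+1}$, so $z_i-z_{i+1}$ has norm $2$; this is where $d\ge4$ is used. All points have even coordinate sum, and we apply Lemma~\ref{lem:layer}.

(a) An odd layer has one element. The vectors $\pm2z_i$ are pairwise sign-disjoint. Among the vectors $z_i-z_{i+1}$, the direction $+z_j$ is used only for $i=j$ and the direction $-z_j$ only for $i=j-1$, so they too are pairwise sign-disjoint. In both cases the distance is $2+2=4$.

(b) Of two adjacent layers, one is $\{\pm y\}$ for one choice of sign, and the other consists of vectors of norm $2$ without $y$-component. The distance is $1+2=3$.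

(c) Two even layers at distance $2$ consist of straight vectors and of bent vectors respectively, and two odd layers at distance $2$ are $\{y\}$ and $\{-y\}$.

So the set is $4$-separated, with $N=m\bigl(3(d-2)+2\bigr)=m(3d-4)$ points. Attach each point $(t;q)$ to the foot $(t;0)$ on the spine from $x=0$ to $x=4m-1$. Then $s=4m-1$, $a=2m$, $\delta=2m-1$, and $2N+\delta=6(d-1)m-1$. By Lemma~\ref{lem:count},
\[
\rho_d\ge\frac{4\bigl(m(3d-4)-1\bigr)}{6(d-1)m-1}\ \longrightarrow\ \frac{4(3d-4)}{6(d-1)}=2-\frac{2}{3(d-1)}\qquad(m\to\infty).
\]
Finally $\frac{2}{3(d-1)}<\frac1d$ is equivalent to $2d<3d-3$, that is, to $d>3$.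
\end{proof}

\section{The tie in dimension three}\label{sec:tie}

For $d=3$ the surplus is $2N-5\delta-12$, and layers are sets of pairs $(y,z)$. A period of length $4$ with two links has deficit $2$ and needs more than five terminals to gain. The comb above degenerates, since $z_1-z_1=0$, and the obstruction is not an accident of that construction. Suppose a comb in $\mathbb{R}^3$ has a link at every odd $x$ and all teeth perpendicular to the spine. The two links next to an even layer are different by (c) and block two of the four transverse signed directions. The leaves of the layer share the remaining two, so there are at most two leaves, and if there are two then both are straight. If two even layers at distance $2$ both had two leaves, their two pairs of directions would lie among the three directions not blocked by the link between them; the pairs would overlap, contradicting (c). So a period carries at most $2+1$ leaves and $2$ links. Five terminals are attained if the links turn by a right angle.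

\begin{example}[Capped comb]\label{ex:comb}
Let $\alpha\le\beta$ be integers congruent to $2$ modulo $4$, and let $\beta-\alpha=4m$. On the spine from $x=\alpha$ to $x=\beta$ take the layers
\[
\begin{array}{c|cccc}
k \bmod 4 & 2 & 3 & 0 & 1\\ \hline
\Lambda_k & (-2,0),\,(0,2) & (0,-1) & (-1,1) & (1,0)
\end{array}
\qquad(\alpha\le k\le\beta),
\]
each point attached to the spine by a perpendicular tooth. At an end of the spine only one neighboring link blocks a direction, and the direction along the axis is free. So we add the \emph{left cap} $(\alpha,2,0)$, $(\alpha-2,0,0)$ and the \emph{right cap} $(\beta,0,-2)$, $(\beta+2,0,0)$, by straight teeth from the ends. Call the set $C(\alpha,\beta)$.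

All coordinate sums are even, and the layer test holds. (a) A layer with more than one element is contained in $\{(\pm2,0),(0,\pm2)\}$, whose elements are pairwise sign-disjoint. (b) The link $(0,-1)$ uses $-z$, and its neighbors $(-2,0)$, $(0,2)$, $(-1,1)$ and, at the left end, $(2,0)$ do not. The link $(1,0)$ uses $+y$, and its neighbors $(-1,1)$, $(-2,0)$, $(0,2)$ and, at the right end, $(0,-2)$ do not. The layers $\alpha-1$ and $\beta+1$ are empty. (c) We have $(0,-1)\ne(1,0)$, the vector $(-1,1)$ is not straight, and $(0,0)$ lies in neither $\Lambda_\alpha$ nor $\Lambda_\beta$.

There are $N=2(m+1)+m+2m+4=5m+6$ points, and $\delta=4m-2m=2m$. The surplus is $10m+12-10m-12=0$ for every $m$, and the bound of Lemma~\ref{lem:count} is $\frac{4(5m+5)}{12m+12}=\frac53$. For $m=0$ the set is the six-point star.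
\end{example}

The star is thus the first member of an infinite family for which Lemma~\ref{lem:count} gives exactly $\frac53$. Any local change that raises the surplus produces a counterexample.

\section{Side branches and the bound $22/13$}\label{sec:branch}

In $N=5m+6$ the periods only break even, and the term $6$ comes from the two ends. A skeleton with more ends should do better, so we attach a side branch.

\subsection*{One branch}
Let $B$ be the segment from the origin $O$ to $(0,4,0)$. Along $B$ we repeat the pattern link, bent tooth, link, capped end that precedes the right end of the comb in Example~\ref{ex:comb}. Together with the teeth on the spine near $O$, the configuration is the following (it is the central part of Figure~\ref{fig:27}).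
\begin{equation}\label{eq:teeth}
\begin{array}{c|l||c|l}
\text{foot on } B & \text{tips} & \text{foot on spine} & \text{tips}\\ \hline
(0,1,0) & (0,1,1) & (-1,0,0) & (-1,0,-1)\\
(0,2,0) & (1,2,-1) & (1,0,0) & (1,-1,0)\\
(0,3,0) & (-1,3,0) & (-2,0,0) & (-2,-2,0),\ (-2,0,2)\\
(0,4,0) & (0,6,0),\ (2,4,0),\ (0,4,\pm2) & (2,0,0) & (2,0,\pm2)
\end{array}
\end{equation}
The branch carries seven terminals, two of them links, so it adds $4-2=2$ to the deficit. The price is paid at the junction. The three links nearest to $O$, namely $(-1,0,-1)$, $(1,-1,0)$ and $(0,1,1)$, have norm $2$, so they must be pairwise sign-disjoint; they use all six signed directions, and no leaf can hang from $O$ any more. In the comb the foot $O$ carried one bent tooth. Exchanging it for the branch changes $N$ by $7-1=6$ and $\delta$ by $2$, so the surplus changes by $12-10=2$. The best rate is obtained by exchanging every bent tooth of the spine for a branch, provided that the branches can be kept apart.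

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.72,
  every node/.style={circle,draw,fill=white,inner sep=0.5pt,minimum size=4.6mm,font=\scriptsize}]
\draw[line width=1.8pt] (-6,0)--(6,0) (0,0)--(0,4);
\draw (-6,0)--(-8,0) (6,0)--(8,0) (-6,-2)--(-6,2) (6,-2)--(6,2)
      (-4,0)--(-4,-1) (4,0)--(4,-1) (-3,0)--(-3,1) (3,0)--(3,1)
      (-2,0)--(-2,-2) (1,0)--(1,-1) (0,2)--(1,2) (0,3)--(-1,3)
      (0,4)--(0,6) (0,4)--(2,4);
\foreach \x/\y/\z in {-8/0/0,8/0/0,-6/2/0,-6/-2/0,6/2/0,6/-2/0,-6/0/2,6/0/2,
      -4/-1/1,4/-1/1,-2/-2/0,-2/0/2,0/6/0,1/2/-1,2/4/0}
  \node at (\x,\y) {$\z$};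
\foreach \x/\y/\z in {-5/0/-1,5/0/-1,-3/1/0,3/1/0,-1/0/-1,1/-1/0,0/1/1,-1/3/0}
  \node[fill=gray!30] at (\x,\y) {$\z$};
\node at (0,4) {$\pm2$};
\node at (2,0) {$\pm2$};
\end{tikzpicture}
\caption{The $27$-point set of Theorem~\ref{thm:27}, projected to the $xy$-plane. The thick skeleton consists of the segments from $(-6,0,0)$ to $(6,0,0)$ and from $(0,0,0)$ to $(0,4,0)$. Each circle is a terminal labeled by its $z$-coordinate, and $\pm2$ stands for two terminals. The $8$ shaded terminals are at distance $1$ from their feet on the skeleton, the other $19$ at distance $2$. The parts of teeth parallel to the $z$-axis are invisible in the projection.}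
\label{fig:27}
\end{figure}

\subsection*{A branch at every fourth point}
Translating the branch by $4$ along the spine does not work: the translate $(3,3,0)$ of $(-1,3,0)$ is at distance $2$ from $(2,4,0)$. Neighboring branches must point in different directions. To the right we continue by the point reflection
\[
\sigma(x,y,z)=(4-x,-y,-z),
\]
which puts a branch in direction $-y$ at $x=4$. The links beside layer $2$ then have transverse parts $(-1,0)$ and $(1,0)$, which leaves $\pm z$ for the leaves $(2,0,\pm2)$. The same kind of reflection on the left, $p\mapsto(-4,0,0)-p$, would fail to gain. The links beside layer $-2$ would block $\pm z$, and the only perpendicular leaves left, $(-2,2,0)$ and $(-2,-2,0)$, are at distance $2$ from $(-1,3,0)$ and from its image $(-3,-3,0)$. Without these two leaves a period of length $8$ has $20$ terminals and deficit $8$, which is a tie again. We therefore turn by a right angle and continue with the map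
\[
g(x,y,z)=(x+8,z,y).
\]
Both $\sigma$ and $g$ are isometries that preserve $\mathbb{Z}^3$, the parity of the coordinate sum, the $x$-axis, and the class of axis-parallel segments. Also $\sigma^2=\mathrm{id}$ and $\sigma g\sigma(x,y,z)=\sigma(12-x,-z,-y)=(x-8,z,y)$, so $\sigma g\sigma=g^{-1}$.

Let $J$ be the set of the seven tips on $B$ and the two links $(-1,0,-1)$, $(1,-1,0)$ in \eqref{eq:teeth}, and let $M$ be the set of the four leaves with feet $(\pm2,0,0)$. Put
\[
K=J\cup\sigma(J)\cup M,\qquad Q=\bigcup_{i\in\mathbb{Z}}g^i(K).
\]
The points of $J$ have $-1\le x\le2$ and those of $\sigma(J)$ have $2\le x\le5$. So $K$ lies in the slab $-2\le x\le5$, the sets $g^i(K)$ lie in disjoint slabs, and the layers $\Lambda_{-2},\dots,\Lambda_5$ of $Q$ are those of $K$. The only point of $\sigma(J)$ with $x\le2$ is $(2,-4,0)$, and $\Lambda_k=-\Lambda_{4-k}$ for $k=3,4,5$. The layer $\Lambda_{-3}$ is obtained from $\Lambda_5=-\Lambda_{-1}$ by swapping $y$ and $z$. This gives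
\begin{equation}\label{eq:layers}
\begin{array}{c|l}
k & \Lambda_k\\ \hline
-3 & (1,0),\ (0,-3)\\
-2 & (-2,0),\ (0,2)\\
-1 & (0,-1),\ (3,0)\\
0 & (1,1),\ (6,0),\ (4,2),\ (4,-2)\\
1 & (-1,0),\ (2,-1)\\
2 & (4,0),\ (-4,0),\ (0,2),\ (0,-2)\\
3 & (1,0),\ (-2,1)
\end{array}
\end{equation}
Layers $-2,\dots,2$ contain $14$ points and layers $3,4,5$ contain $2+4+2$, so $|K|=22$.

\begin{lemma}\label{lem:Q}
The set $Q$ is $4$-separated.
\end{lemma}

\begin{proof}
All tips in \eqref{eq:teeth} have even coordinate sum, hence so do all points of $Q$, and Lemma~\ref{lem:layer} applies. We first use symmetry to reduce the check to the layers in \eqref{eq:layers}.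

The set $Q$ is invariant under $g$ by definition. It is also invariant under $\sigma$. Indeed, $\sigma$ exchanges $J$ with $\sigma(J)$ and $(2,0,2)$ with $(2,0,-2)$, and
\[
\sigma(-2,-2,0)=(6,2,0)=g(-2,0,2),\qquad \sigma(-2,0,2)=(6,0,-2)=g(-2,-2,0).
\]
So $\sigma(K)\subset Q$, then $\sigma g^i(K)=g^{-i}\sigma(K)\subset Q$ for all $i$, and $\sigma(Q)=Q$ because $\sigma$ is an involution. Both maps send layers to layers by isometries of the transverse plane, acting on $x$ by $x\mapsto x+8$ and $x\mapsto4-x$. Any real number can be moved into $[-2,6)$ by a power of the first map and then into $[-2,2]$ by the second. Apply this to the midpoint of the two layer indices in each condition. It suffices to check (a) for $-2\le k\le2$, (b) for the pairs $(k,k+1)$ with $-2\le k\le1$, and (c) for the pairs $(k,k+2)$ with $-3\le k\le1$.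

(a) In each of $\Lambda_{-2}$, $\Lambda_{-1}$, $\Lambda_1$ the two elements are at distance $4$. In $\Lambda_0$ the distances from $(1,1)$ to $(6,0)$, $(4,2)$, $(4,-2)$ are $6,4,6$, and the last three elements are pairwise at distance $4$. In $\Lambda_2$ the distance is $8$ between $(\pm4,0)$, it is $4$ between $(0,\pm2)$, and it is $6$ for the four remaining pairs.

(b) The distances from the elements of $\Lambda_{-1}$ to those of $\Lambda_{-2}$ and $\Lambda_0$, and from the elements of $\Lambda_1$ to those of $\Lambda_0$ and $\Lambda_2$, are
\[
\begin{array}{c|cc|cccc}
 & (-2,0) & (0,2) & (1,1) & (6,0) & (4,2) & (4,-2)\\ \hline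
(0,-1) & 3 & 3 & 3 & 7 & 7 & 5\\
(3,0) & 5 & 5 & 3 & 3 & 3 & 3
\end{array}
\]
\[
\begin{array}{c|cccc|cccc}
 & (1,1) & (6,0) & (4,2) & (4,-2) & (4,0) & (-4,0) & (0,2) & (0,-2)\\ \hline
(-1,0) & 3 & 7 & 7 & 7 & 5 & 3 & 3 & 3\\
(2,-1) & 3 & 5 & 5 & 3 & 3 & 7 & 5 & 3
\end{array}
\]
and all of them are at least $3$.

(c) In \eqref{eq:layers} the only pairs that occur in two rows are $(1,0)$, in rows $-3$ and $3$, and $(0,2)$, in rows $-2$ and $2$. So rows whose indices differ by $2$ are disjoint.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:periodic}]
For $n\ge1$ let $P_n=K\cup g(K)\cup\dots\cup g^{n-1}(K)$, a $4$-separated set of $N=22n$ points by Lemma~\ref{lem:Q}. As skeleton take the spine from $(-2,0,0)$ to $(8n-3,0,0)$ together with the $2n$ branches $g^i(B)$ and $g^i\sigma(B)$, $0\le i<n$. They start on the spine at $x=0,4,8,12,\dots$ and point in the directions $+y,-y,+z,-z,\dots$, so the skeleton is connected and $s=(8n-1)+2n\cdot4=16n-1$. The points of $J\cup M$ are attached by the teeth \eqref{eq:teeth}, the points of $\sigma(J)$ by the images of these teeth under $\sigma$, and the points of $g^i(K)$ by the images under $g^i$. The feet on the $x$-axis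 of the teeth for $K$ have $-2\le x\le5$, so those for $g^i(K)$ have $8i-2\le x\le 8i+5$ and lie on the spine. Each of $J$ and $\sigma(J)$ contains four links and $M$ contains none, so $a=8n$ and $\delta=8n-1$. By Lemma~\ref{lem:count},
\[
\rho_3\ge\frac{4(22n-1)}{52n-1}\ \longrightarrow\ \frac{88}{52}=\frac{22}{13}\qquad(n\to\infty). \qedhere
\]
\end{proof}

\section{A counterexample with 27 points}\label{sec:27}

The surplus of $P_n$ is $44n-5(8n-1)-12=4n-7$, which is first positive for $n=2$, with $44$ points; the uncapped ends of the spine are wasteful. A smaller counterexample starts from a capped comb, whose surplus is already $0$, and makes one exchange. We start from $C(-6,6)$, which has $21$ points, and put the branch $B$ at $O$. The spine teeth with $x\le-1$ can stay. The comb's link $(1,1,0)$ is at distance $2$ from $(0,1,1)$ and is replaced by $(1,-1,0)$, as in \eqref{eq:teeth}; for $x\ge3$ we take the mirror image of the part with $x\le-3$.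

\begin{proof}[Proof of Theorem~\ref{thm:27}]
The skeleton consists of the spine from $(-6,0,0)$ to $(6,0,0)$ and the branch $B$, so $s=12+4=16$. Take the $13$ teeth in \eqref{eq:teeth} and the following $14$ teeth, seven for each choice of sign:
\[
\begin{array}{c|l}
\text{foot} & \text{tips}\\ \hline
(\pm3,0,0) & (\pm3,1,0)\\
(\pm4,0,0) & (\pm4,-1,1)\\
(\pm5,0,0) & (\pm5,0,-1)\\
(\pm6,0,0) & (\pm6,2,0),\ (\pm6,-2,0),\ (\pm6,0,2),\ (\pm8,0,0)
\end{array}
\]
Let $P$ be the set of the $27$ tips (Figure~\ref{fig:27}); all have even coordinate sum. There are four links in \eqref{eq:teeth} and four more at $x=\pm3,\pm5$, so $a=8$, $\delta=8$ and $2N+\delta=62$.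

We show that $P$ is $4$-separated. Consider three parts of $P$.
\begin{itemize}
\item The points with $|x|\le3$ belong to $Q$: they are the points of $J\cup M$ and the points $(\pm3,1,0)$, and $(1,0)$ lies in both $\Lambda_{-3}$ and $\Lambda_3$ in \eqref{eq:layers}. This part is $4$-separated by Lemma~\ref{lem:Q}.
\item The points with $x\le-2$ belong to $C(-6,6)$: the layers $-5,-4,-3,-2$ of $P$ are $\{(0,-1)\}$, $\{(-1,1)\}$, $\{(1,0)\}$, $\{(-2,0),(0,2)\}$, as in the table of Example~\ref{ex:comb}, and the four tips at the foot $(-6,0,0)$ are the layer $\{(-2,0),(0,2)\}$ with the left cap. This part is $4$-separated by Example~\ref{ex:comb}.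
\item The points with $x\ge3$ are the images of the points with $x\le-3$ under the isometry $(x,y,z)\mapsto(-x,y,z)$, so this part is $4$-separated as well.
\end{itemize}
A pair not contained in one part includes a point with $|x|\ge4$. If it includes a point with $x\le-4$, the other point has $x\ge-1$, and the $x$-coordinates differ by at least $3$. Otherwise one point has $x\ge4$ and the other has $x\le2$; the $x$-coordinates differ by at least $3$ unless the points lie in layers $4$ and $2$, and then the transverse part $(-1,1)$ differs from each of $(4,0)$, $(0,2)$, $(0,-2)$. In all these cases the last sentence of Lemma~\ref{lem:layer} gives distance at least $4$.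

Lemma~\ref{lem:count} now yields $\mathrm{mst}(P)\ge4\cdot26=104$ and $\mathrm{smt}(P)\le62$. Hence $\rho_3\ge\frac{104}{62}=\frac{52}{31}$, and $\frac{52}{31}>\frac53$ because $3\cdot52=156>155=5\cdot31$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{handbook}
\emph{Handbook of Algorithms for Physical Design Automation},
\texttt{https://\allowbreak doc.lagout.org/\allowbreak science/\allowbreak 0\_Computer\%20Science/\allowbreak 2\_Algorithms/\allowbreak Handbook\%20of\%20\allowbreak Algorithms\%20for\%20\allowbreak Physical\%20Automation\%20\allowbreak \%5BAlpert\%2C\%20\allowbreak Mehta\%20\%26\%20\allowbreak Sapatnekar\%20\allowbreak 2008-11-12\%5D.pdf}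

\end{thebibliography}
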